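# The edit distance function of $\mathrm{Forb}(H)$ when $H$ is a random graph

How large a fraction of the pairs of a large graph of density $p$ must be changed, in the worst case, to destroy every induced copy of a given graph $H$? We answer this asymptotically when $H$ is itself a random graph on $n$ vertices and $n\to\infty$. One way to destroy $H$ is to make the large graph a union of $r$ independent sets and $s$ cliques, with $r$ and $s$ so small that $H$ has no such partition. So we start with a smaller question: into how few independent sets and cliques can a random graph be split?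

Throughout, graphs are finite and simple, $H\sim G(n,p_0)$ has $n$ vertices with each pair an edge independently with probability $p_0\in(0,1)$, $\ln$ is the natural logarithm, and
$$a=-\ln p_0,\qquad b=-\ln(1-p_0),\qquad \kappa=\min(a,b),\qquad \lambda=\max(a,b).$$
A prescribed set of $k$ pairs are all edges with probability $e^{-ak}$, and all non-edges with probability $e^{-bk}$.

## 1. Splitting $G(n,p_0)$ into independent sets and cliques

**Proposition 1.** Fix $p_0\in(0,1)$ and $\varepsilon\in(0,1]$. With probability tending to $1$, for all integers $r,s\ge0$ with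
$$\frac rb+\frac sa\ \ge\ (1+\varepsilon)\frac{n}{2\ln n},$$
the set $V(H)$ can be partitioned into $r$ independent sets and $s$ cliques (empty parts allowed).

For $p_0=\frac12$ we have $a=b=\ln2$, and the statement says that $(1+\varepsilon)\frac{n}{2\log_2n}$ parts suffice, with any division between the two types: parts of size about $2\log_2 n$ can be found almost until the end.

*Proof.* Put $\delta=\varepsilon/4$, $u=n^{1-\delta/4}$, $k_a=\lceil(1-\delta)\frac{2\ln n}{a}\rceil$ and $k_b=\lceil(1-\delta)\frac{2\ln n}{b}\rceil$.

**Step 1. Every large set contains a large clique and a large independent set.** We claim that with probability tending to $1$, every $U\subseteq V(H)$ with $|U|\ge u$ contains a clique of size $k_a$ and an independent set of size $k_b$. We may take $|U|=N:=\lceil u\rceil$. There are at most $2^n$ such $U$, so we need failure probability much smaller than $2^{-n}$ for each.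

We use Janson's inequality: let $X$ be the sum of indicators $I_A$, each the indicator that a given set of independent pairs are all present, let $\mu=\mathbb EX$, and let $\bar\Delta=\sum\mathbb E[I_AI_B]$ over ordered pairs, $A=B$ included, that depend on a common vertex pair. Then $\Pr[X=0]\le\exp(-\mu^2/(2\bar\Delta))$.

Let $X$ count the $k$-cliques in $U$, where $k=k_a$. If $|A\cap B|=i$, then $\mathbb E[I_AI_B]=e^{-2a\binom k2+a\binom i2}$. Hence, with $A,B$ independent uniform $k$-subsets of $U$,
$$\frac{\bar\Delta}{\mu^2}=\sum_{i=2}^k\Pr[|A\cap B|=i]\,e^{a\binom i2}\le\sum_{i=2}^k\binom ki\Big(\frac kN\Big)^ie^{a\binom i2}\le\sum_{i=2}^k\Big(\frac{k^2e^{a(i-1)/2}}{N}\Big)^i .$$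
Let $i_0=\lceil8/\delta\rceil$. Each term with $i\le i_0$ is at most $k^{2i_0}e^{ai_0^2}N^{-2}\le n^{-2+\delta/2+o(1)}$. For $i>i_0$ we use $i-1\le k-1\le(1-\delta)2\ln n/a$, so $e^{a(i-1)/2}\le n^{1-\delta}$. The term is then at most $(k^2n^{-3\delta/4})^i\le n^{-\delta i/2}\le n^{-4}$ for large $n$. There are at most $k=O(\ln n)$ terms, so $\bar\Delta/\mu^2\le\frac12n^{-2+\delta}$ for large $n$, and $\Pr[X=0]\le\exp(-n^{2-\delta})$. Since $2-\delta>1$, this beats $2^n$. Independent sets are the same statement for $\overline H$, with $b$ in place of $a$.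

**Step 2. Greedy removal, with some parts kept for the leftovers.** Suppose the claim holds and let $r,s$ be as in the proposition. Then
$$rk_b+sk_a\ge(1-\delta)\,2\ln n\Big(\frac rb+\frac sa\Big)\ge\Big(1-\frac\varepsilon4\Big)(1+\varepsilon)n\ge\Big(1+\frac\varepsilon2\Big)n .$$
Also $r+s\ge\kappa(\frac rb+\frac sa)\ge\frac{\kappa n}{2\ln n}>\lceil u\rceil$ for large $n$. Set aside any $\lceil u\rceil$ of the $r+s$ parts. This costs at most $\lceil u\rceil\max(k_a,k_b)=o(n)$ of the sum, so the remaining $r'$ independent and $s'$ clique parts satisfy $r'k_b+s'k_a\ge n$. Fill these one by one, each time taking a $k_b$-independent set or a $k_a$-clique inside the uncovered vertices, as long as at least $u$ vertices are uncovered. The parts in hand could cover $n$ vertices, so the process reaches a stage with fewer than $u$ uncovered vertices. Put each of those in its own set-aside part: a single vertex is both an independent set and a clique. Unused parts stay empty. $\square$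

The proof has three ingredients: a very small failure probability, a union bound, and a reserve that absorbs the last few vertices. All three will return. Next we see of which theorem this is a special case.

## 2. The edit distance function and its predicted shape

For graphs $G,G'$ on the same labeled set of $N$ vertices let $\mathrm{dist}(G,G')=|E(G)\,\Delta\,E(G')|/\binom N2$. A **hereditary property** is a class of graphs closed under isomorphism and vertex deletion. Our example is $\mathrm{Forb}(H)$, the graphs with no induced copy of $H$. Put $\mathrm{dist}(G,\mathcal H)=\min\{\mathrm{dist}(G,G'):G'\in\mathcal H,\ V(G')=V(G)\}$.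

**Definition.** The edit distance function of $\mathcal H$ is, for $p\in[0,1]$,
$$\mathrm{ed}_{\mathcal H}(p)=\lim_{N\to\infty}\max\Big\{\mathrm{dist}(G,\mathcal H):|V(G)|=N,\ |E(G)|=\big\lfloor p\tbinom N2\big\rfloor\Big\}.$$

We use the fact that the limit exists and that $\mathrm{ed}_{\mathcal H}$ is continuous and concave on $[0,1]$. So a maximizer $p^*_{\mathcal H}$ exists.

*Example.* $\mathrm{Forb}(K_2)$ consists of the edgeless graphs, so all edges must be deleted and $\mathrm{ed}(p)=p$.

*Example.* If $H$ has $n\ge2$ vertices and no edges, $\mathrm{Forb}(H)$ consists of the graphs with no independent set of size $n$. Starting from the edgeless graph on $N$ vertices, Turán's theorem says we must add at least $(\frac1{n-1}-o(1))\binom N2$ edges. So $\mathrm{ed}(0)\ge\frac1{n-1}>0$.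

From now on $\mathcal H=\mathrm{Forb}(H)$ with $H\sim G(n,p_0)$. Put
$$f(p)=\frac{2\ln n}{n}\min\Big\{\frac pb,\frac{1-p}a\Big\},\qquad p^\circ=\frac b{a+b}=\frac{\log(1-p_0)}{\log(p_0(1-p_0))}.$$
Changing the base of the logarithm does not change $f$, so $f(p)=\frac{2\log_2n}n\min\{\frac p{-\log_2(1-p_0)},\frac{1-p}{-\log_2p_0}\}$. The graph of $f$ is a tent: it vanishes at $0$ and $1$, is linear on $[0,p^\circ]$ and on $[p^\circ,1]$, and
$$f(p^\circ)=\frac{2\ln n}{(a+b)n}.\tag{1}$$
For $p_0=\frac12$ it is $\frac{2\log_2n}n\min\{p,1-p\}$, with peak at $\frac12$.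

The conjecture we address, from "On the edit distance function of the random graph", says that for every fixed $p_0\in(0,1)$ the following hold.

(a) For every $\varepsilon>0$, the probability that $|\mathrm{ed}_{\mathcal H}(p)-f(p)|\le\varepsilon f(p)$ for all $p\in[0,1]$ simultaneously tends to $1$ as $n\to\infty$. (At $p=0,1$ this demands $\mathrm{ed}_{\mathcal H}(p)=0$.)

(b) For every $\varepsilon>0$, the probability that every maximizer $p^*_{\mathcal H}$ satisfies $|p^*_{\mathcal H}-p^\circ|\le\varepsilon$ tends to $1$.

With $\varphi=(1+\sqrt5)/2$, it had been established for fixed $p_0\in[1-1/\varphi,1/\varphi]$, and the question was what happens for the other values. The answer is that it is true for every fixed $p_0\in(0,1)$. The argument also lets $p_0$ depend on $n$. We write $\min\{p_0,1-p_0\}=n^{-o(1)}$ if for each $c>0$ this minimum is at least $n^{-c}$ for all large $n$.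

**Theorem 2.** Let $p_0=p_0(n)\in(0,1)$ satisfy $\min\{p_0,1-p_0\}=n^{-o(1)}$ (for example, $p_0$ fixed). Then for every fixed $\varepsilon\in(0,\frac12]$:

* (upper) $\Pr[\exists p\in[0,1]:\mathrm{ed}_{\mathcal H}(p)>(1+\varepsilon)f(p)]\le2e^{-(\varepsilon/4)n\ln n}$ for large $n$;
* (lower) $\Pr[\exists p\in[0,1]:\mathrm{ed}_{\mathcal H}(p)<(1-\varepsilon)f(p)]\le e^{-n^{2-o(1)}}$.

Consequently (a) and (b) hold. In particular the conjecture holds for every fixed $p_0\in(0,1)$, including all $p_0\in(0,1-1/\varphi)\cup(1/\varphi,1)$.

**Theorem 3.** If $\min\{p_0(n),1-p_0(n)\}$ is not $n^{-o(1)}$, then (a) fails. Hence (a) holds if and only if $\min\{p_0,1-p_0\}=n^{-o(1)}$.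

**Standing assumption in Sections 3–8:** $\min\{p_0,1-p_0\}=n^{-o(1)}$, except that Lemma 4 below holds for every $p_0\in(0,1)$. Since $\lambda=-\ln\min\{p_0,1-p_0\}$, $\kappa=-\ln\max\{p_0,1-p_0\}$ and $-\ln(1-x)\ge x$, the assumption gives
$$\lambda=o(\ln n),\qquad n^{-o(1)}\le\min\{p_0,1-p_0\}\le\kappa\le\ln2.\tag{2}$$
"For large $n$" and $o(1)$ depend only on $\varepsilon$, on $\eta$ (introduced below) and on the sequence $p_0(n)$.

## 3. The upper bound from chromatic numbers

**Lemma 4.** (i) If $\chi(H)\ge2$, then $\mathrm{ed}_{\mathcal H}(p)\le\frac p{\chi(H)-1}$ for all $p$. If $\chi(\overline H)\ge2$, then $\mathrm{ed}_{\mathcal H}(p)\le\frac{1-p}{\chi(\overline H)-1}$ for all $p$.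

(ii) For every $p_0\in(0,1)$ and integer $r\ge1$, $\Pr[\chi(H)\le r]\le r^n\exp\big(-b(\frac{n^2}{2r}-\frac n2)\big)$. The same holds for $\chi(\overline H)$ with $a$ in place of $b$.

*Proof.* (i) Let $r=\chi(H)-1$. Every $r$-colorable graph lies in $\mathrm{Forb}(H)$. Given $G$ with $\lfloor p\binom N2\rfloor$ edges, color its vertices uniformly at random with $r$ colors and delete the monochromatic edges. The expected number of deletions is $|E(G)|/r$, so some coloring does at most this. For the second bound, let $r=\chi(\overline H)-1$ and add all missing edges inside the $r$ classes: the complement of the result is $r$-colorable, so it contains no induced $\overline H$. The expected number of additions is $\frac1r$ times the number of non-edges, which is $(1-p+o(1))\binom N2$.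

(ii) There are $r^n$ maps $V(H)\to[r]$. A map with class sizes $n_i$ is a proper coloring with probability $e^{-b\sum\binom{n_i}2}$, and $\sum\binom{n_i}2=\frac12(\sum n_i^2-n)\ge\frac{n^2}{2r}-\frac n2$ by Cauchy–Schwarz. Pass to $\overline H$ for the other half. $\square$

*Proof of the upper part of Theorem 2.* Put $\delta=\varepsilon/2\le\frac14$ and $r=\lfloor(1-\delta)\frac{bn}{2\ln n}\rfloor$. By (2), $n^{-o(1)}\le b=o(\ln n)$, so $1\le r\le n$ for large $n$, and $r\to\infty$. Since $\frac{bn^2}{2r}\ge\frac{n\ln n}{1-\delta}$ and $1-\frac1{1-\delta}\le-\delta$, Lemma 4(ii) gives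
$$\Pr[\chi(H)\le r]\le\exp\Big(n\ln n-\frac{n\ln n}{1-\delta}+\frac{bn}2\Big)\le\exp\Big(-\delta n\ln n+\frac{bn}2\Big)\le e^{-(\delta/2)n\ln n}$$
for large $n$, because $b=o(\ln n)$. The same holds for $\overline H$ with $a$. So outside an event of probability at most $2e^{-(\varepsilon/4)n\ln n}$, Lemma 4(i) gives for all $p$ and large $n$
$$\mathrm{ed}_{\mathcal H}(p)\le\frac{1+o(1)}{1-\varepsilon/2}f(p)\le(1+\varepsilon)f(p).$$
The $1+o(1)$ comes from the floors and does not depend on $p$. The last step uses $\frac1{1-\varepsilon/2}\le1+\frac{2\varepsilon}3$, which holds because $(1+\frac{2\varepsilon}3)(1-\frac\varepsilon2)=1+\frac\varepsilon6-\frac{\varepsilon^2}3\ge1$ for $\varepsilon\le\frac12$. $\square$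

The lower bound is the real problem. Concavity reduces it to one point: if $\mathrm{ed}_{\mathcal H}(p^\circ)\ge(1-\varepsilon)f(p^\circ)$, then, since $\mathrm{ed}_{\mathcal H}(0),\mathrm{ed}_{\mathcal H}(1)\ge0$ and $f$ is linear on each side of $p^\circ$ and vanishes at $0$ and $1$, we get $\mathrm{ed}_{\mathcal H}\ge(1-\varepsilon)f$ on all of $[0,1]$.

## 4. Colored regularity graphs: what Proposition 1 covers, and what it does not

**Definition.** A **CRG** $K$ is a finite complete graph with each vertex colored white or black and each edge colored white, gray or black. We write $H\mapsto K$ if there is a map $\phi:V(H)\to V(K)$ such that for each edge $hh'$ of $H$, either $\phi(h)=\phi(h')$ is a black vertex or $\phi(h)\phi(h')$ is a black or gray edge, and for each non-edge $hh'$, either $\phi(h)=\phi(h')$ is a white vertex or $\phi(h)\phi(h')$ is a white or gray edge.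

White means "no edges here", black means "all edges here", gray means "anything". Let $M_K(p)$ be the symmetric matrix indexed by $V(K)$ with entry $p$ for white, $1-p$ for black, $0$ for gray, and the vertex colors on the diagonal. Let $g_K(p)=\min\{x^TM_K(p)x:x\ge0,\ \sum_vx_v=1\}$. The theorem we use from Balogh–Martin, "Edit distance and its computation", Electron. J. Combin. 15 (2008) R20 (see also Marchant–Thomason (2010)), is
$$\mathrm{ed}_{\mathrm{Forb}(H)}(p)=\inf\{g_K(p):H\not\mapsto K\}.\tag{3}$$

*Example.* $K_2\mapsto K$ unless all vertices and edges of $K$ are white. For all-white $K$ every entry of $M_K(p)$ is $p$, so $g_K(p)=p$, as computed in Section 2.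

*Example (all edges gray).* Let $K$ have $r$ white and $s$ black vertices and only gray edges. Then $H\mapsto K$ means exactly that $V(H)$ splits into $r$ independent sets and $s$ cliques. By Cauchy–Schwarz, $1=(\sum x_i+\sum y_j)^2\le(p\sum x_i^2+(1-p)\sum y_j^2)(\frac rp+\frac s{1-p})$, with equality for $x_i\propto\frac1p$, $y_j\propto\frac1{1-p}$. So $g_K(p)=(\frac rp+\frac s{1-p})^{-1}$ for $0<p<1$, and $g_K(p^\circ)=\big((a+b)(\frac rb+\frac sa)\big)^{-1}$. By (1), $g_K(p^\circ)\le(1-\varepsilon)f(p^\circ)$ means $\frac rb+\frac sa\ge\frac n{2(1-\varepsilon)\ln n}$, which is at least $(1+\varepsilon)\frac n{2\ln n}$. Proposition 1 says that then, for fixed $p_0$ and with probability tending to $1$, $H\mapsto K$ for all such $K$ at once.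

By (3), the lower bound at $p^\circ$ is the same statement for *all* CRGs: every $K$ with $g_K(p^\circ)\le(1-\varepsilon)f(p^\circ)$ should satisfy $H\mapsto K$. Proposition 1 proves it when the edges of $K$ are gray. What changes when they are not?

*Example.* Let $K$ have $k$ white vertices, let the white edges form a $t$-regular graph, and let all other edges be gray. Uniform $x$ gives $g_K(p)\le p(t+1)/k$. So with $k\approx n$ and $t+1$ slightly below $2\ln n/b$, this $K$ must be handled too. Now the white edges can connect all of $K$. No part of $V(H)$ can be placed without regard to the rest, and removing one independent set at a time says nothing about the forbidden edges between classes.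

To see the right general formulation, scale $M_K(p^\circ)$ by $a+b$: white entries become $b$, black entries become $a$. These are the costs of a forced non-edge and a forced edge in $H$. If we assign each of the $n$ vertices of $H$ to a vertex of $K$ at random according to the optimal $x$, then, as we verify in Section 7, each vertex has total expected cost about $(a+b)g_K(p^\circ)\,n\le(1-\varepsilon)2\ln n$ toward the others. This suggests the following notion.

**Definition.** A **pattern** $P$ on a finite set $J$ is a graph on $J$ whose edges are colored blue or red. A blue pair has weight $w=a$ and a red pair has weight $w=b$. $P$ is **$\varepsilon$-light** if $\sum_{j:ij\in E(P)}w(ij)\le2(1-\varepsilon)\ln n$ for all $i\in J$. A **realization** of $P$ on $I\subseteq J$ in $H$ is an injection $\pi:I\to V(H)$ mapping blue pairs inside $I$ to edges and red pairs inside $I$ to non-edges of $H$. A realization of $P$ means one on $I=J$.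

*Example.* Disjoint blue $k$-cliques form an $\varepsilon$-light pattern exactly when $(k-1)a\le2(1-\varepsilon)\ln n$. Up to rounding, these are the cliques of Section 1.

The constant $2\ln n$ is natural: if all $n$ weighted degrees equal $2(1-\varepsilon)\ln n$, then $w(P)=(1-\varepsilon)n\ln n$ and the expected number of realizations, $n!\,e^{-w(P)}$, is about $n^{\varepsilon n}$ up to a factor $e^{-(1+o(1))n}$. The target is that every light pattern is really there, up to a few vertices.

**Theorem 5 (universality).** Fix $\varepsilon\in(0,1)$, $\eta\in(0,\frac12)$ and put $u=n^{1-\eta}$. With probability at least $1-\exp(-n^{2-2\eta-o(1)})$, $H$ has the following property: every $\varepsilon$-light pattern $P$ on a set $J$ with $|J|\le n$ has a realization in $H$ on some $I\subseteq J$ with $|I|\ge|J|-u$.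

## 5. Where Chebyshev, Janson and bounded differences stop

Keep $p_0$ fixed in this section and test the standard tools on an all-blue pattern $P$ that is a $D$-regular graph on $n$ vertices, with $D=\lfloor2(1-\varepsilon)\ln n/a\rfloor$ and $nD$ even. Let $X$ be its number of realizations.

*Second moment.* For independent uniform injections $\pi,\sigma$ let $S$ be the set of pairs common to $\pi(E(P))$ and $\sigma(E(P))$. Here $\mathbb EX^2=(\mathbb EX)^2\,\mathbb Ee^{a|S|}$ exactly. Each pair lies in $\pi(E(P))$ with probability $|E(P)|/\binom n2$, so $\mathbb E|S|=|E(P)|^2/\binom n2\ge D^2/2$. By Jensen, $\mathbb EX^2/(\mathbb EX)^2\ge e^{aD^2/2}\to\infty$, and Chebyshev gives nothing.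

*Janson.* For these events $\mu^2/\bar\Delta=1/\mathbb E[e^{a|S|}\mathbf 1_{S\ne\emptyset}]\le1/(e^{aD^2/2}-1)\to0$, so the bound $e^{-\mu^2/(2\bar\Delta)}$ tends to $1$. Moreover, when $P$ has both colors the realization events are not monotone, and Janson's inequality as used in Section 1 does not apply.

*Bounded differences.* Let $F(H)$ be the largest $|I|$ on which $P$ has a realization. Changing the pairs at one vertex changes $F$ by at most $1$. Exposing $H$ vertex by vertex, McDiarmid's inequality gives $\Pr[F\le\mathbb EF-t]\le e^{-2t^2/n}$. As $t\le n$, this is never below $e^{-2n}$. But there are too many patterns. Let $n=2h$ and join a left vertex $x\in[h]$ to the right vertices $\rho_1(x),\dots,\rho_D(x)$ for permutations $\rho_1,\dots,\rho_D$ of $[h]$. The resulting graph has maximum degree at most $D$, so as an all-blue pattern it is light. One graph comes from at most $D^{hD}$ tuples, since each $\rho_t(x)$ is one of at most $D$ neighbors. So up to isomorphism there are at least $(h!/D^h)^D/n!=\exp((\frac12-o(1))Dn\ln n)$ light patterns, far more than $e^{2n}$. Exposing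 pairs instead is worse: the bound is $e^{-2t^2/\binom n2}\ge e^{-4n/(n-1)}$.

So the union bound demands failure probability below $\exp(-n^{1+o(1)})$. Bounded differences treats all coordinates as equally dangerous, while a realization depends on only about $nD/2$ of the $\binom n2$ pairs. Suppose that in $H$ a *random* realization uses the pair $f$ with probability $\mu_f$, and that $\sum_f\mu_f^2$ is only $n^{o(1)}$. To destroy all almost complete realizations, an adversary must change pairs of total $\mu$-weight more than $u$, because each random realization must be hit more than $u$ times. Talagrand's inequality measures distance with exactly such $H$-dependent weights, and then the failure probability is about $\exp(-u^2/n^{o(1)})$. The inequality needs a starting set of graphs of probability not much below $e^{-n^{o(1)}}$, and the second moment can supply that: it cannot give probability near $1$, but it gives at least $e^{-n^{o(1)}}$.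

We use Talagrand's inequality (Talagrand 1995) in this form. Let $\Omega=\prod_f\Omega_f$ be a finite product probability space, let $A\subseteq\Omega$ have $\Pr(A)>0$, and put
$$d_T(\omega,A)=\sup_{\alpha\ge0,\ \|\alpha\|_2=1}\ \min_{\omega'\in A}\ \sum_f\alpha_f\mathbf 1[\omega_f\ne\omega'_f].$$
Then $\mathbb E\,e^{d_T(\cdot,A)^2/4}\le1/\Pr(A)$. By Markov's inequality, for $t\ge0$,
$$\Pr(A)\,\Pr(d_T(\cdot,A)\ge t)\le e^{-t^2/4}.\tag{4}$$

## 6. Proof of universality

Fix an $\varepsilon$-light pattern $P$ on $J=[m]$, $1\le m\le n$. (For $J=\emptyset$ there is nothing to prove.) Let $V=V(H)$ and $d=2\ln n/\kappa$. Then $d=n^{o(1)}$, $d\ge1$, and since every weight is at least $\kappa$, $P$ has maximum degree at most $d$.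

We raise the weights slightly, so that later a bound for the raised weights controls the size of the overlap as well. Let $\theta=\varepsilon\kappa/2$ and $w'=w+\theta$ on $E(P)$. Since $w'\le(1+\frac\varepsilon2)w$ and $(1+\frac\varepsilon2)(1-\varepsilon)\le1-\frac\varepsilon2$, all $w'$-degrees are at most $2(1-\frac\varepsilon2)\ln n$.

For an injection $\pi:[m]\to V$ let $A_\pi$ be the event that $\pi$ is a realization of $P$. Then $\Pr(A_\pi)=e^{-w(P)}$, where $w(P)=\sum_{e\in E(P)}w(e)$. For injections $\pi,\sigma$ let $S=S(\pi,\sigma)$ be the set of pairs in $\pi(E(P))\cap\sigma(E(P))$ that receive the same color from both, and let $w(S),w'(S)$ be its total weights. If some pair receives different colors, then $A_\pi\cap A_\sigma=\emptyset$. Otherwise the two events together prescribe pairs of total weight $2w(P)-w(S)$. In all cases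
$$\Pr(A_\pi\cap A_\sigma)\le e^{-2w(P)+w(S)}.\tag{5}$$

**Step 1. The overlap of two random placements.** This step bounds an exponential moment. For independent uniform injections $\pi,\sigma$ we prove
$$\mathbb E\,e^{w'(S)}\le\Gamma:=e^\Psi,\qquad\Psi=n^{o(1)}\ \text{uniformly in }P.\tag{6}$$
View $S$ as a graph on $V$ and let $C_1,\dots,C_r$ be the vertex sets of its components of size at least $2$. Every vertex of $C_l$ lies in a pair of $S$, hence in both images. Put $A_l=\pi^{-1}(C_l)$ and $\tau_l=\sigma^{-1}\pi|_{A_l}:A_l\to[m]$. The $A_l$ are disjoint, and so are the sets $\tau_l(A_l)=\sigma^{-1}(C_l)$.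

*How many $(A_l,\tau_l)$ are possible with $|A_l|=i$?* Take a closed walk of length $2(i-1)$ along a spanning tree of the component, visiting all of $C_l$. As $S\subseteq\pi(E(P))\cap\sigma(E(P))$, its images under $\pi^{-1}$ and $\sigma^{-1}$ are walks $x_0,x_1,\dots$ and $y_0,y_1,\dots$ in the graph $P$. They determine $(A_l,\tau_l)$: $A_l$ is the vertex set of the first walk and $\tau_l(x_t)=y_t$. A walk of this length in $P$ can be chosen in at most $md^{2(i-1)}$ ways. So $(A_l,\tau_l)$ lies in a set $\mathcal T_i$, depending only on $P$, with $|\mathcal T_i|\le(md^{2(i-1)})^2\le n^2d^{4i}$.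

*How heavy is a component?* Pulling back by $\pi$, $w'(S[C_l])\le w'(P[A_l])$. We bound this in two ways. First, $\theta\le\lambda$ gives $w'\le2\lambda$, so $w'(P[A_l])\le2\lambda\binom i2\le\lambda i^2$. Second, $w'(P[A_l])$ is at most half the sum of the $w'$-degrees over $A_l$, hence at most $(1-\frac\varepsilon2)i\ln n$. So
$$w'(S[C_l])\le h(i):=\min\big\{\lambda i^2,\ (1-\tfrac\varepsilon2)\,i\ln n\big\}.$$

*How likely is a collection?* Given maps $\tau_l$ with disjoint domains and disjoint images, of total size $j\le m\le n$, the event that $\sigma^{-1}\pi$ extends all of them says $\pi(x)=\sigma(\tau_l(x))$ at $j$ points $x$. Conditioned on $\sigma$, this has probability $1/(n)_j$, where $(n)_j=n(n-1)\cdots(n-j+1)$. Moreover $1/(n)_j\le(e/n)^j$: since $\ln(1-\frac tn)$ is decreasing in $t$, its average over $0\le t<j$ is at least its average over $0\le t<n$, which is $\frac1n\ln\frac{n!}{n^n}\ge-1$.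

*Summing.* We have $w'(S)=\sum_lw'(S[C_l])$. Summing over the unordered collections $\{(A_l,\tau_l)\}_{l\le r}$ that can occur ($r=0$ is $S=\emptyset$),
$$\mathbb E\,e^{w'(S)}\le\sum_{r\ge0}\frac1{r!}\Big(\sum_{i=2}^mn^2d^{4i}\Big(\frac en\Big)^ie^{h(i)}\Big)^r=\exp\Big(\sum_{i=2}^mn^{2-i}(ed^4)^ie^{h(i)}\Big).$$
It remains to bound the exponent. Let $i_0=\lceil8/\varepsilon\rceil$. The terms with $i\le i_0$ contribute at most $i_0(ed^4)^{i_0}e^{\lambda i_0^2}=n^{o(1)}$, because $n^{2-i}\le1$ and $\lambda=o(\ln n)$. For $i>i_0$ we use the second bound on $h$ and $2\le\frac{\varepsilon i}4$: the term is at most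
$$n^{2-\varepsilon i/2}(ed^4)^i\le n^{-\varepsilon i/4}(ed^4)^i\le n^{-\varepsilon i/8}\le n^{-1},$$
once $ed^4\le n^{\varepsilon/8}$, which holds for large $n$. These at most $n$ terms contribute at most $1$ in total. So (6) holds with $\Psi:=i_0(ed^4)^{i_0}e^{\lambda i_0^2}+1$, which does not depend on $P$.

Both halves of the minimum were needed: for bounded $i$ the weight $\lambda i^2$ is $o(\ln n)$, while for large $i$ lightness makes each of the $i$ coincidences, of probability about $1/n$, cost more than its gain $n^{1-\varepsilon/2}$.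

**Step 2. A spread family of realizations, with non-negligible probability.** This step produces the starting set for Talagrand's inequality. Let $X$ be the number of realizations of $P$ in $H$. Then $\mathbb EX=(n)_me^{-w(P)}>0$. By (5), $\mathbb EX^2\le(\mathbb EX)^2\,\mathbb Ee^{w(S)}\le(\mathbb EX)^2\Gamma$, so the Paley–Zygmund inequality gives $\Pr[X\ge\frac12\mathbb EX]\ge\frac14\frac{(\mathbb EX)^2}{\mathbb EX^2}\ge\frac1{4\Gamma}$. Next we show that pairs of realizations with large overlap are rare. Let
$$s=\big\lceil\theta^{-1}\ln(32n^2\Gamma^2)\big\rceil,\qquad Y'=\sum_{\pi,\sigma:\,|S|\ge s}|S|\,\mathbf 1[A_\pi\cap A_\sigma].$$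
Here $s=n^{o(1)}$, since $\theta^{-1}=\frac2{\varepsilon\kappa}=n^{o(1)}$ and $\ln\Gamma=\Psi=n^{o(1)}$. By (5), $|S|\le n^2$ and $w(S)=w'(S)-\theta|S|$,
$$\mathbb EY'\le(\mathbb EX)^2\,\mathbb E\big[|S|\mathbf 1_{|S|\ge s}e^{w(S)}\big]\le(\mathbb EX)^2n^2e^{-\theta s}\,\mathbb Ee^{w'(S)}\le(\mathbb EX)^2\frac{n^2\,\Gamma}{32n^2\Gamma^2}=\frac{(\mathbb EX)^2}{32\Gamma}.$$
By Markov's inequality $\Pr[Y'>\frac14(\mathbb EX)^2]\le\frac1{8\Gamma}$. Hence the event
$$\mathcal S=\big\{X\ge\tfrac12\mathbb EX,\ Y'\le\tfrac14(\mathbb EX)^2\big\}\quad\text{satisfies}\quad\Pr(\mathcal S)\ge\frac1{4\Gamma}-\frac1{8\Gamma}=\frac1{8\Gamma},$$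
and on $\mathcal S$ we have $X>0$ and $Y'\le X^2$.

For $H\in\mathcal S$ let $\pi,\sigma$ be independent uniform realizations of $P$ *in this $H$*, and for each pair $f$ of vertices let $\mu_f=\Pr[f\in\pi(E(P))]$. Two realizations in the same $H$ give every common pair the same color (blue if it is an edge of $H$, red if not), so $\pi(E(P))\cap\sigma(E(P))=S(\pi,\sigma)$. Therefore
$$\sum_f\mu_f^2=\mathbb E|\pi(E(P))\cap\sigma(E(P))|=\mathbb E|S|\le s+\frac{Y'}{X^2}\le Q:=s+1=n^{o(1)}.\tag{7}$$

**Step 3. Talagrand's inequality for one pattern.** Let $\mathcal A=\mathcal A_P$ be the set of graphs on $V$ in which $P$ has no realization on any $I$ with $|I|\ge m-u$. Assume $\Pr(\mathcal A)>0$; otherwise there is nothing to show. We prove that every $H\in\mathcal S$ is far from $\mathcal A$.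

Let $H\in\mathcal S$, $H'\in\mathcal A$, and let $\pi$ be a realization of $P$ in $H$. Let $R$ be the set of $f\in\pi(E(P))$ on which $H$ and $H'$ differ. Delete from $\pi([m])$ one endpoint of each $f\in R$. What is left is a realization in $H'$ on at least $m-|R|$ elements of $[m]$. As $H'\in\mathcal A$, we get $|R|>u$. Averaging over the uniform realization $\pi$ in $H$,
$$\sum_f\mu_f\mathbf 1[H_f\ne H'_f]=\mathbb E|R|>u\qquad\text{for every }H'\in\mathcal A.$$
In particular $\mu\ne0$. Taking $\alpha=\mu/\|\mu\|_2$, which depends on $H$ but not on $H'$, and using (7), we get $d_T(H,\mathcal A)\ge u/\sqrt Q$ for every $H\in\mathcal S$. By (4),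
$$\Pr(\mathcal A)\cdot\frac1{8\Gamma}\le\Pr(\mathcal A)\Pr(\mathcal S)\le e^{-u^2/(4Q)},\qquad\text{so}\qquad\Pr(\mathcal A_P)\le8\Gamma e^{-u^2/(4Q)}=\exp(-n^{2-2\eta-o(1)}).$$
This is uniform in $P$, because $\Gamma=\exp(n^{o(1)})$ and $Q=n^{o(1)}$ do not depend on $P$.

**Step 4. Union bound over all light patterns.** An $\varepsilon$-light pattern on $[m]$ has at most $md/2\le nd/2$ colored pairs, chosen from $2\binom m2\le n^2$ possible colored pairs. The property in the theorem does not depend on the labels of $J$. So up to isomorphism there are at most $n(n^2+1)^{nd/2}=\exp(n^{1+o(1)})$ light patterns with $J\ne\emptyset$. Since $2-2\eta>1$, the union bound gives total failure probability at most $\exp(-n^{2-2\eta-o(1)})$. $\square$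

## 7. From light patterns to every CRG

**Proposition 6.** Fix $\varepsilon\in(0,\frac12]$ and $\eta\in(0,\frac12)$. For large $n$, if $H$ has the property of Theorem 5 with parameters $(\varepsilon/4,\eta)$, then $\mathrm{ed}_{\mathcal H}(p^\circ)\ge(1-\varepsilon)f(p^\circ)$.

*Proof.* By (3) it suffices to show that every CRG $K$ with $g:=g_K(p^\circ)\le(1-\varepsilon)f(p^\circ)$ satisfies $H\mapsto K$.

**Step 1. Equalizing the costs.** This step turns the bound on $g$ into a bound at every vertex. Let $x$ be an optimal weight vector for $g_K(p^\circ)$. Replace $K$ by its sub-CRG on the support of $x$: mapping $H$ into it suffices, and $x$ remains optimal. For two vertices $v,v'$, moving mass $t$ from $v$ to $v'$ is now feasible for all small $t$ of either sign, and the derivative of $x^TM_K(p^\circ)x$ at $t=0$ is $2\big((M_K(p^\circ)x)_{v'}-(M_K(p^\circ)x)_v\big)$. By optimality it is $0$. So $(M_K(p^\circ)x)_v$ is the same for all $v$, and as its $x$-average is $g$, it equals $g$. Put $c(u,v)=(a+b)M_K(p^\circ)_{uv}$. As $p^\circ=\frac b{a+b}$, we have $c=b$ for white, $c=a$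 for black, $c=0$ for gray. With (1), for all $v\in V(K)$,
$$\sum_uc(v,u)x(u)=\gamma:=(a+b)g\le(1-\varepsilon)\frac{2\ln n}n.\tag{8}$$

**Step 2. A gray reserve.** Theorem 5 leaves a few vertices of $H$ unplaced, so, like the set-aside parts in Section 1, we need room where they can go freely. Let $D(v)=\{u:c(v,u)>0\}$. It contains $v$, since vertices are never gray. As nonzero costs are at least $\kappa$, (8) gives $x(D(v))\le\gamma/\kappa\le\frac{2\ln n}{\kappa n}$. Let $u_0=n^{1-\eta}$ and $\ell=\lfloor u_0\rfloor$. For large $n$,
$$\ell\cdot\frac{2\ln n}{\kappa n}\le n^{-\eta+o(1)}\le\frac\varepsilon8<1,$$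
so we can choose greedily $v_1,\dots,v_\ell$ with $v_j\notin D(v_1)\cup\dots\cup D(v_{j-1})$. Put $K_2=\{v_1,\dots,v_\ell\}$ and $K_1=V(K)\setminus\bigcup_jD(v_j)$. Since $v_i\in D(v_i)$, the $v_j$ are distinct and $K_1\cap K_2=\emptyset$. All edges inside $K_2$ and all edges between $K_1$ and $K_2$ are gray, and $x(K_1)\ge1-\frac\varepsilon8$.

**Step 3. Sampling a light pattern.** We choose vertices of $K_1$ for the vertices of $H$ at random, with a small surplus so that bad choices can be dropped. Let $m=\lceil(1+\frac\varepsilon8)n\rceil$, let $Z_1,\dots,Z_m$ be i.i.d. with distribution $x|_{K_1}/x(K_1)$, and let $L_i=\sum_{j\ne i}c(Z_i,Z_j)$. Given $Z_i$, $L_i$ is a sum of $m-1\le(1+\frac\varepsilon8)n$ i.i.d. variables with values in $[0,\lambda]$. By (8) its mean is at most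
$$(m-1)\frac\gamma{1-\varepsilon/8}\le(1-\varepsilon)\frac{1+\varepsilon/8}{1-\varepsilon/8}\,2\ln n\le(1-\varepsilon)\Big(1+\frac{2\varepsilon}7\Big)2\ln n\le\Big(1-\frac\varepsilon2\Big)2\ln n .$$
The middle inequality holds because $\frac{1+\varepsilon/8}{1-\varepsilon/8}=1+\frac{\varepsilon/4}{1-\varepsilon/8}\le1+\frac{4\varepsilon}{15}$ for $\varepsilon\le\frac12$. A variable $\xi$ in $[0,\lambda]$ has variance at most $\mathbb E\xi^2\le\lambda\mathbb E\xi$, so the variance of $L_i$ is at most $\lambda$ times its mean, hence at most $2\lambda\ln n$. By Chebyshev's inequality with deviation $\frac\varepsilon4\cdot2\ln n=\frac12\varepsilon\ln n$,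
$$\Pr\big[L_i>(1-\tfrac\varepsilon4)2\ln n\big]\le\frac{2\lambda\ln n}{(\frac12\varepsilon\ln n)^2}=\frac{8\lambda}{\varepsilon^2\ln n}\le\frac\varepsilon{16}$$
for large $n$, since $\lambda=o(\ln n)$. The expected number of violating indices is at most $\frac\varepsilon{16}m$. So for some outcome at least $(1-\frac\varepsilon{16})m\ge(1-\frac\varepsilon{16})(1+\frac\varepsilon8)n\ge n$ indices satisfy $L_i\le(1-\frac\varepsilon4)2\ln n$. Fix such an outcome and a set $J$ of exactly $n$ such indices.

On $J$, color the pair $ij$ red if $Z_i=Z_j$ is a white vertex or $Z_iZ_j$ is a white edge, and blue if $Z_i=Z_j$ is a black vertex or $Z_iZ_j$ is a black edge. Leave it uncolored if $Z_iZ_j$ is gray. A colored pair $ij$ has weight $c(Z_i,Z_j)$, so the weighted degree of $i$ is at most $L_i$. The pattern is $(\varepsilon/4)$-light.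

**Step 4. The map $H\mapsto K$.** By the assumed property there are $I\subseteq J$ with $|I|\ge n-u_0$ and a realization $\pi:I\to V(H)$. Send $\pi(i)\mapsto Z_i\in K_1$ for $i\in I$, and send the remaining $n-|I|\le\ell$ vertices of $H$ injectively into $K_2$. Consider a pair $\pi(i)\pi(j)$. If it is an edge of $H$, then $ij$ is not red, so $Z_i=Z_j$ is a black vertex or $Z_iZ_j$ is a black or gray edge, as required. If it is a non-edge, then $ij$ is not blue, and the requirement holds likewise. A pair with a vertex outside $\pi(I)$ is sent to a gray edge, which imposes no requirement. Hence $H\mapsto K$. $\square$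

## 8. Proof of Theorem 2, and the location of the maximum

**Lower part.** Fix $\varepsilon\in(0,\frac12]$. By Theorem 5 with parameters $(\varepsilon/4,\eta)$ and Proposition 6, for every $\eta\in(0,\frac12)$, with probability at least $1-\exp(-n^{2-2\eta-o(1)})$ we have $\mathrm{ed}_{\mathcal H}(p^\circ)\ge(1-\varepsilon)f(p^\circ)$. On this event $\mathrm{ed}_{\mathcal H}\ge(1-\varepsilon)f$ on $[0,1]$, by the concavity argument at the end of Section 3. Let $q_n$ be the probability that this last conclusion fails. It does not depend on $\eta$, and for each $\eta$ we have $q_n\le\exp(-n^{2-3\eta})$ for all $n\ge n(\eta)$. As $\eta$ is arbitrary, $q_n\le e^{-n^{2-o(1)}}$. The upper part was proved in Section 3.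

**Assertion (a).** For $\varepsilon\le\frac12$ combine the two parts. At $p\in\{0,1\}$ they give $\mathrm{ed}_{\mathcal H}(p)=0$. For $\varepsilon>\frac12$ the assertion follows from the case $\varepsilon=\frac12$.

**Assertion (b).** Let $0<\delta\le\frac12$ and suppose $(1-\delta)f\le\mathrm{ed}_{\mathcal H}\le(1+\delta)f$ on $[0,1]$, which holds with probability tending to $1$. For any maximizer $\hat p$,
$$(1+\delta)f(\hat p)\ge\mathrm{ed}_{\mathcal H}(\hat p)\ge\mathrm{ed}_{\mathcal H}(p^\circ)\ge(1-\delta)f(p^\circ).$$
Dividing, and using $p^\circ=\frac b{a+b}$, $1-p^\circ=\frac a{a+b}$ and (1),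
$$\min\Big\{\frac{\hat p}{p^\circ},\frac{1-\hat p}{1-p^\circ}\Big\}=\frac{f(\hat p)}{f(p^\circ)}\ge\frac{1-\delta}{1+\delta}\ge1-2\delta.$$
So $\hat p\ge p^\circ-2\delta$ and $\hat p\le p^\circ+2\delta$. Given $\varepsilon>0$, choose $\delta\le\varepsilon/2$.

For fixed $p_0\in(0,1)$ the standing assumption holds, so the conjecture is proved for every fixed $p_0\in(0,1)$. $\blacksquare$

*Remark (the exponent in the lower part).* For fixed $p_0$ the exponent $2-o(1)$ is optimal. With probability $(1-p_0)^{\binom n2}$ the graph $H$ has no edges. Then $\chi(\overline H)=n$, and Lemma 4(i) gives $\mathrm{ed}_{\mathcal H}(p)\le\frac{1-p}{n-1}$. At $p=p^\circ$ this is below $(1-\varepsilon)f(p^\circ)$ for large $n$, since $f(p^\circ)=\frac{2\ln n}{an}(1-p^\circ)$.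

## 9. Failure of (a) outside the range $\min\{p_0,1-p_0\}=n^{-o(1)}$

*Proof of Theorem 3.* We drop the standing assumption. If the minimum is not $n^{-o(1)}$, there are $c\in(0,1)$ and infinitely many $n$ with $\min\{p_0,1-p_0\}\le n^{-c}$.

**Reduction to small $p_0$.** Let $\overline K$ be $K$ with white and black exchanged. Then $H\mapsto K$ if and only if $\overline H\mapsto\overline K$, and $g_{\overline K}(1-p)=g_K(p)$. So (3) gives $\mathrm{ed}_{\mathrm{Forb}(\overline H)}(1-p)=\mathrm{ed}_{\mathrm{Forb}(H)}(p)$. Replacing $H,p,p_0$ by $\overline H,1-p,1-p_0$ exchanges $a$ and $b$ and preserves $f$. So we may assume $p_0\le n^{-c}\le\frac12$ for infinitely many $n$, and we restrict to these $n$. Since $-\ln(1-x)\le\frac x{1-x}\le2x$ for $0\le x\le\frac12$, we have $b\le2p_0\le2n^{-c}$. Also $f(p^\circ)=\frac{2\ln n}{nb}p^\circ$. At least one of the two following cases occurs for infinitely many $n$.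

**Case $nb\le\ln n$: the prediction is too large to be true.** If $H$ has an edge, then $\chi(H)\ge2$, so Lemma 4(i) gives $\mathrm{ed}_{\mathcal H}(p^\circ)\le p^\circ\le\frac12f(p^\circ)$. If $H$ has no edge, then $\mathrm{ed}_{\mathcal H}(0)>0$ by the second example of Section 2, while $f(0)=0$. Either way the event in (a) fails for every $\varepsilon<\frac12$.

**Case $nb>\ln n$: the chromatic number is larger than the prediction allows.** Fix $\delta\in(0,\frac14]$ and put $r=\lfloor(1-\delta)\frac{bn}{2\ln(bn)}\rfloor$. Along these $n$ we have $bn\to\infty$, hence $r\to\infty$, and $r\le bn$ for large $n$. Since $\frac{bn^2}{2r}\ge\frac{n\ln(bn)}{1-\delta}$, Lemma 4(ii) gives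
$$\Pr[\chi(H)\le r]\le\exp\Big(n\ln(bn)-\frac{n\ln(bn)}{1-\delta}+\frac{bn}2\Big)\le\exp\Big(-\delta n\ln(bn)+\frac{bn}2\Big)\to0,$$
because $b\to0$ and $bn\to\infty$. Also $\ln(bn)\le\ln(2n^{1-c})=(1-c+o(1))\ln n$. So with probability tending to $1$ along these $n$, Lemma 4(i) gives
$$\mathrm{ed}_{\mathcal H}(p^\circ)\le\frac{p^\circ}r\le\frac{1+o(1)}{1-\delta}\cdot\frac{2\ln(bn)}{bn}\,p^\circ\le\frac{1-c+o(1)}{1-\delta}f(p^\circ)\le\Big(1-\frac c2\Big)f(p^\circ)$$
for $n$ large, if we take $\delta=\frac c4$: indeed $(1-\frac c4)(1-\frac c2)=1-\frac{3c}4+\frac{c^2}8>1-c$.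

In both cases the event in (a) with $\varepsilon<\min\{\frac12,\frac c2\}$ has probability not tending to $1$. So (a) fails. Together with Theorem 2, (a) holds if and only if $\min\{p_0,1-p_0\}=n^{-o(1)}$. $\blacksquare$
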